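\title{Integer eigenvalues of Hanlon's signed adjacency matrices}

\begin{abstract}
Two kinds of particles occupy subsets $U,V$ of $\{0,1,\dots,k\}$, and a move takes one particle of each kind, at positions $u$ and $v$ with $u+v\le k$, and redistributes the sum $u+v$ between them. Hanlon conjectured that the signed adjacency matrix of the graph of these moves has only nonnegative integer eigenvalues. We prove this conjecture. The matrix is realized as a positive semidefinite second-order operator on an exterior algebra, and we construct an explicit spanning set on which this operator acts triangularly with integer diagonal. We also show that the cut-off $u+v\le k$ may be lowered, but that raising it to $u+v\le\ell$ with $k<\ell<2k$ produces irrational eigenvalues, and we prove an analogous integrality theorem for an operator on polynomials.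
\end{abstract}

\section{The matrices and the results}\label{sec:intro}

For an integer $r\ge0$ write $[0,r]=\{0,1,\dots,r\}$. Fix integers $k\ge0$ and $0\le a,b\le k+1$. The \emph{weight} of a pair $(U,V)$ of subsets of $[0,k]$ is $\sum_{u\in U}u+\sum_{v\in V}v$. Let $\Omega_k(a,b,w)$ be the set of all such pairs with $|U|=a$, $|V|=b$ and weight $w$; we only consider $w$ for which this set is nonempty.

The graph $G_k(a,b,w)$ has vertex set $\Omega_k(a,b,w)$. For vertices $(U,V)$ and $(\tilde U,\tilde V)$, it has one edge from the first to the second for each triple $(u,v,z)$ with $u\in U$, $v\in V$, $z\in\mathbb Z$ and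
\begin{equation}\label{eq:edge}
\tilde U=(U\setminus\{u\})\cup\{u+z\},\qquad \tilde V=(V\setminus\{v\})\cup\{v-z\},\qquad u+v\le k .
\end{equation}
We call the last condition the \emph{cut-off}. Edges carry signs. If $U=\{u_1<\dots<u_a\}$ and $u=u_i$, let $\varepsilon(U,\tilde U)$ be the sign of the permutation that sorts $(u_1,\dots,u_i+z,\dots,u_a)$ into increasing order; it equals $(-1)^c$, where $c$ is the number of elements of $U$ strictly between $u$ and $u+z$. Define $\varepsilon(V,\tilde V)$ in the same way for the replacement of $v$ by $v-z$. The sign of the edge is $\varepsilon(U,\tilde U)\,\varepsilon(V,\tilde V)$. The \emph{signed adjacency matrix} $T_k(a,b,w)$ has rows and columns indexed by $\Omega_k(a,b,w)$, and its $\big((U,V),(\tilde U,\tilde V)\big)$ entry is the sum of the signs of all edges from $(U,V)$ to $(\tilde U,\tilde V)$.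

One may think of $U$ and $V$ as the positions of two kinds of particles, no two of the same kind at the same site. An edge picks one particle of each kind, with positions adding up to at most $k$, and redistributes that sum; the sign records the parity of the number of particles of the same kind that are jumped over. The edges with $z=0$ are loops of sign $+1$, so the diagonal entry at $(U,V)$ is the number of pairs $(u,v)\in U\times V$ with $u+v\le k$. For $z\ne0$ the triple $(u,v,z)$ is determined by the two vertices, so the off-diagonal entries are $0$, $1$ or $-1$.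

\begin{example}\label{ex:first}
For $a=b=1$ and $w\le k$ the vertices are $(\{u\},\{w-u\})$ with $0\le u\le w$, and $T_k(1,1,w)$ is the all-ones matrix of size $w+1$; it has the eigenvalue $w+1$ once, and all its other eigenvalues are $0$. For $w>k$ the matrix is zero.

For $k=3$, $a=2$, $b=3$, $w=8$ order the vertices as $(\{0,2\},\{1,2,3\})$, $(\{0,3\},\{0,2,3\})$, $(\{1,2\},\{0,2,3\})$, $(\{1,3\},\{0,1,3\})$, $(\{2,3\},\{0,1,2\})$. Then
\[
T_3(2,3,8)=\begin{pmatrix}4&1&1&0&-1\\ 1&4&0&1&-1\\ 1&0&3&0&0\\ 0&1&0&3&0\\ -1&-1&0&0&3\end{pmatrix}.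
\]
The vectors $(3,3,1,1,-2)$, $(1,-1,1,-1,0)$, $(0,0,1,1,1)$, $(1,-1,-1,1,0)$, $(1,1,-1,-1,2)$ are eigenvectors with eigenvalues $6,4,3,2,2$.
\end{example}

Hanlon conjectured in 1992 that all eigenvalues of all these matrices are nonnegative integers; see \cite{slides}. We prove this.

\begin{theorem}[Hanlon's conjecture]\label{thm:A}
For all $k\ge0$, $0\le a,b\le k+1$ and all $w$ with $\Omega_k(a,b,w)\ne\emptyset$, every eigenvalue of $T_k(a,b,w)$ is a nonnegative integer.
\end{theorem}

The eigenvalues of an integer matrix are algebraic integers, so integrality is the assertion that they are rational, and the shape of the definition does not force this. Change the cut-off to $u+v\le 3$ for $k=2$, $a=1$, $b=2$, $w=4$. The vertices are $(\{2\},\{0,2\})$ and $(\{1\},\{1,2\})$, and the matrix $\left(\begin{smallmatrix}1&1\\1&2\end{smallmatrix}\right)$ has eigenvalues $(3\pm\sqrt5)/2$. This is the first instance of the next theorem, which shows that any proof of Theorem~\ref{thm:A} must use the exact position of the cut-off.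

\begin{theorem}\label{thm:B}
Let $T_{k,\ell}(a,b,w)$ be defined like $T_k(a,b,w)$, on the same vertex set $\Omega_k(a,b,w)$, with the cut-off in \eqref{eq:edge} replaced by $u+v\le\ell$.
\begin{enumerate}
\item[(i)] If $0\le\ell\le k$, all eigenvalues of all $T_{k,\ell}(a,b,w)$ are nonnegative integers.
\item[(ii)] If $k<\ell<2k$, then $T_{k,\ell}(1,2,k+\ell-1)$ has the irrational eigenvalues $\frac{2d+1\pm\sqrt5}{2}$, where $d=2k-\ell$.
\end{enumerate}
\end{theorem}

The case $\ell\ge2k$, in which there is no cut-off at all, is not addressed here. The redistribution move also makes sense for exponents of commuting variables, without signs and without cut-off, and the same method applies.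

\begin{theorem}\label{thm:C}
On $\mathbb C[t_1,\dots,t_N]$ let
\[
P_{ij}f=\frac{t_i\,f|_{t_j\to t_i}-t_j\,f|_{t_i\to t_j}}{t_i-t_j}.
\]
On each homogeneous component all eigenvalues of $\sum_{i<j}P_{ij}$ are nonnegative integers.
\end{theorem}

In Theorems~\ref{thm:A} and~\ref{thm:C} nonnegativity comes from positive semidefiniteness. For integrality we do not look for eigenvectors, and not even for a basis: we find an ordered spanning set on which the operator acts triangularly with integer diagonal. Section~\ref{sec:ext} turns $T_k(a,b,w)$ into an operator $T$ on an exterior algebra. Section~\ref{sec:12} carries out the triangularization by hand for $(a,b)=(1,2)$, and Section~\ref{sec:poly} develops the ordering for many variables on the simpler operator of Theorem~\ref{thm:C}. Section~\ref{sec:brackets} computes how $T$ acts on products, Section~\ref{sec:proofA} proves Theorem~\ref{thm:A}, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}. Throughout, $n=k+1$, vector spaces are complex, and $[\zeta^\mu]Y$ or $Y_\mu$ denotes the coefficient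 of $\zeta^\mu$ in $Y$.

\section{An operator on the exterior algebra}\label{sec:ext}

The exclusion rule and the sorting signs are those of anticommuting variables. Let $\Lambda$ be the exterior algebra on generators $x_0,\dots,x_k,y_0,\dots,y_k$: any two generators anticommute and each has square zero. An element $\alpha$ all of whose monomials have even degree, or all odd degree, is called \emph{homogeneous}, of parity $|\alpha|\in\{0,1\}$. Homogeneous elements satisfy $\alpha\beta=(-1)^{|\alpha||\beta|}\beta\alpha$; in particular even elements are central. The monomials $x_Uy_V$, with indices increasing within each group, form a basis, which we declare orthonormal for an inner product $\langle\cdot,\cdot\rangle$. Let $\Lambda^{a,b}$ be the span of the $x_Uy_V$ with $|U|=a$, $|V|=b$, and $\Lambda^{a,b}_w$ the span of those of weight $w$.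

For a generator $\xi$ let $\partial_\xi$ be the odd derivation that sends $\xi$ to $1$ and the other generators to $0$; thus $\partial_\xi(\alpha\beta)=\partial_\xi\alpha\cdot\beta+(-1)^{|\alpha|}\alpha\,\partial_\xi\beta$. We also write $\xi$ for left multiplication by $\xi$. If $M$ is a monomial without $\xi$, then $\xi$ sends $M$ to $\xi M$ and kills $\xi M$, while $\partial_\xi$ sends $\xi M$ to $M$ and kills $M$; hence $\partial_\xi$ is the adjoint of $\xi$. The operators $\xi,\partial_\xi$ anticommute with the operators $\xi',\partial_{\xi'}$ of a different generator $\xi'$. For $m\in\mathbb Z$ put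
\[
A_m=\sum_{\substack{i+j=m\\ 0\le i,j\le k}}x_iy_j,\qquad\text{with adjoint}\qquad A_m^*=\sum_{\substack{i+j=m\\ 0\le i,j\le k}}\partial_{y_j}\partial_{x_i},
\]
so that $A_m=0$ unless $0\le m\le 2k$, and let
\[
T^{(\ell)}=\sum_{m=0}^{\ell}A_mA_m^*,\qquad T=T^{(k)} .
\]

\begin{proposition}\label{prop:matrix}
The operator $T^{(\ell)}$ preserves $\Lambda^{a,b}_w$, and its matrix there in the monomial basis is $T_{k,\ell}(a,b,w)$. This matrix is symmetric and positive semidefinite. In particular $T_k(a,b,w)$ is the matrix of $T$ on $\Lambda^{a,b}_w$, and its eigenvalues are real and nonnegative.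
\end{proposition}

\begin{proof}
The operator $T^{(\ell)}$ is the sum of $x_{u'}y_{v'}\partial_{y_v}\partial_{x_u}$ over all $u,v,u',v'\in[0,k]$ with $u+v=u'+v'\le\ell$. Since $\partial_{x_u}$ anticommutes with both $y_{v'}$ and $\partial_{y_v}$, this term equals $(x_{u'}\partial_{x_u})(y_{v'}\partial_{y_v})$. The operator $x_{u'}\partial_{x_u}$ is an even derivation. It kills $x_Uy_V$ if $u\notin U$, and otherwise replaces the factor $x_u$ by $x_{u'}$ in place. The result is $0$ if $u'\in U\setminus\{u\}$, and otherwise sorting gives $\varepsilon(U,\tilde U)\,x_{\tilde U}y_V$ with $\tilde U=(U\setminus\{u\})\cup\{u'\}$. The operator $y_{v'}\partial_{y_v}$ acts in the same way on the factor $y_V$. Writing $u'=u+z$, $v'=v-z$, we see that the coefficient of $x_{\tilde U}y_{\tilde V}$ in $T^{(\ell)}(x_Uy_V)$ is the sum of the signs of all edges from $(U,V)$ to $(\tilde U,\tilde V)$. Finally $T^{(\ell)}$ is self-adjoint with a real matrix, and $\langle T^{(\ell)}\alpha,\alpha\rangle=\sum_{m\le\ell}\|A_m^*\alpha\|^2\ge0$.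
\end{proof}

So Theorem~\ref{thm:A} reduces to the statement that all eigenvalues of $T$ on $\Lambda^{a,b}$ are integers.

\begin{remark}\label{rem:sl2}
Each summand of $T^{(\ell)}$ has nonnegative integer eigenvalues. Indeed, the commutator of $A_m$ and $A_m^*$ is $K=\sum_{i+j=m}(x_i\partial_{x_i}+y_j\partial_{y_j}-1)$, and $[K,A_m]=2A_m$, $[K,A_m^*]=-2A_m^*$. So $A_m,A_m^*,K$ define a representation of $\mathfrak{sl}_2$, and on the vector of weight $p-2s$ in an irreducible summand of highest weight $p$ the operator $A_mA_m^*$ acts by $(s+1)(p-s)$. This does not settle the problem, because the summands do not commute. For $k\ge2$, on the plane $\Lambda^{1,2}_2$ the operators $A_1A_1^*$ and $A_2A_2^*$ are multiples of the orthogonal projections onto the lines spanned by $A_1y_1=x_1y_0y_1$ and $A_2y_0=-x_1y_0y_1-x_0y_0y_2$, which are neither equal nor orthogonal.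
\end{remark}

\section{One $x$ and two $y$'s}\label{sec:12}

All integrality proofs in this paper end with the following lemma. Its point is that the vectors need not be linearly independent, so we never have to know the relations among them. Recall that for an invariant subspace $W\subseteq W'$ the characteristic polynomial on $W'$ is the product of those on $W$ and on $W'/W$.

\begin{lemma}\label{lem:tri}
Let $L$ be a linear operator on a finite-dimensional vector space and $W$ a subspace with $LW\subseteq W$. Let $v_1,\dots,v_s$ be vectors and $\lambda_1,\dots,\lambda_s$ scalars with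
\[
Lv_i-\lambda_iv_i\in W+\operatorname{span}(v_1,\dots,v_{i-1})\qquad(1\le i\le s).
\]
Then $W'=W+\operatorname{span}(v_1,\dots,v_s)$ is $L$-invariant, and every eigenvalue of $L$ on $W'/W$ is one of the $\lambda_i$.
\end{lemma}

\begin{proof}
The subspaces $U_i=W+\operatorname{span}(v_1,\dots,v_i)$ are $L$-invariant, by induction on $i$. The quotient $U_i/U_{i-1}$ is spanned by the class of $v_i$, on which $L$ acts by $\lambda_i$. So the characteristic polynomial of $L$ on $W'/W$ is the product of the factors $t-\lambda_i$ over those $i$ with $U_i\ne U_{i-1}$.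
\end{proof}

We apply the lemma to $T$ on $\Lambda^{1,2}_w$, the first case in which a choice of order is needed. Let $I=\{q: 0\le q\le k,\ 0\le w-q\le k\}$. This interval is symmetric under $q\mapsto w-q$, and its smallest element is $q_0=\max(0,w-k)$. For $q\in I$ put
\[
F_q=A_{w-q}\,y_q=\sum_{v=0}^{w-q}x_{w-q-v}\,y_vy_q .
\]
The operator $A_{w-q}^*$ maps $\Lambda^{1,2}_w$ to the line $\mathbb Cy_q$, so $A_{w-q}A_{w-q}^*\alpha=\langle\alpha,F_q\rangle F_q$ and $T\alpha=\sum_{p\in I}\langle\alpha,F_p\rangle F_p$. The image of $T$ lies in the span $W_1$ of the $F_q$, so $T$ acts by $0$ on $\Lambda^{1,2}_w/W_1$, and it remains to study $T$ on $W_1$.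

In $F_q$ the term $v=q$ vanishes; it is present exactly when $2q\le w$. For $p\ne q$, a monomial common to $F_p$ and $F_q$ must contain $y_py_q$. It occurs exactly when $p+q\le w$, as $x_{w-p-q}y_py_q$ in $F_q$ and as $x_{w-p-q}y_qy_p$ in $F_p$. Hence
\begin{equation}\label{eq:gram}
\langle F_q,F_p\rangle=(w-q+1)\,\delta_{pq}-\begin{cases}1&\text{if }p+q\le w,\\0&\text{otherwise,}\end{cases}
\end{equation}
and therefore
\begin{equation}\label{eq:TF1}
TF_q=(w-q+1)F_q-\sum_{p\in I,\ p\le w-q}F_p .
\end{equation}
This is not triangular in any order of the $F_q$ alone: if $p+q\le w$, then $F_p$ occurs in $TF_q$ and $F_q$ occurs in $TF_p$. The remedy is to enlarge the spanning set by the redundant vector $S=\sum_{p\in I}F_p$. Summing \eqref{eq:TF1} over $q$, the coefficient of $F_p$ is $(w-p+1)-|\{q\in I:q\le w-p\}|=q_0$, because $w-p\in I$. So $TS=q_0S$. (For $w\le k$ even $S=\sum_{u+v+q=w}x_uy_vy_q=0$, by antisymmetry in $v,q$.) With $S$ available, \eqref{eq:TF1} has a second form,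
\begin{equation}\label{eq:TF2}
TF_q=(w-q+1)F_q-S+\sum_{p\in I,\ p>w-q}F_p .
\end{equation}
List $S$ first, then the $F_q$ by decreasing $|w-2q|$, the smaller $q$ first in case of a tie. If $2q>w$, use \eqref{eq:TF1}: each $p\le w-q$ has $w-2p\ge2q-w$, with equality only for $p=w-q<q$, so $F_p$ precedes $F_q$. If $2q\le w$, use \eqref{eq:TF2}: each $p>w-q$ has $2p-w>w-2q\ge0$, so again $F_p$ precedes $F_q$. By Lemma~\ref{lem:tri}, every eigenvalue of $T_k(1,2,w)$ is $0$, $q_0$, or $w-q+1$ for some $q\in I$.

Three features of this computation persist in general. The factors $A_m$ are treated as building blocks, and vectors are filtered by their number. The spanning set contains ``merged'' vectors such as $S$, which is the coefficient of $\zeta^w$ in a product of two generating functions in the \emph{same} variable $\zeta$. And each interaction can be written in two ways, of which we choose the one that spreads the exponents, here $(w-q,q)$, further apart.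

\section{Spreading exponents, and the polynomial model}\label{sec:poly}

The two forms \eqref{eq:TF1} and \eqref{eq:TF2} will turn out to be the two expansions of a quotient with denominator $\zeta_B-\zeta_C$. Fix $N\ge1$ and commuting variables $\zeta_1,\dots,\zeta_N$. The indices $B,C\in\{1,\dots,N\}$ are called \emph{blocks}, and $e_B$ is the $B$-th unit vector of $\mathbb Z^N$. For $\mu\in\mathbb Z^N$ put
\[
\Theta(\mu)=\sum_B\mu_B^2,\qquad h_\mu(B)=N\mu_B-B .
\]
Among exponents with a fixed sum, $\Theta$ measures how spread out $\mu$ is. The \emph{height} $h_\mu$ orders the blocks by the size of $\mu_B$ and breaks ties: if $\mu_B>\mu_C$ then $h_\mu(B)-h_\mu(C)\ge N-(N-1)>0$. So different blocks have different heights, and $h_\mu(B)>h_\mu(C)$ implies $\mu_B\ge\mu_C$.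

\begin{lemma}\label{lem:div}
Let $E$ be a vector space, $B\ne C$ blocks, and $Q,Y,Z$ Laurent polynomials in $\zeta_1,\dots,\zeta_N$ with coefficients in $E$ such that
\[
(\zeta_B-\zeta_C)\,Q=\zeta_BY-\zeta_CZ .
\]
Then for every $\mu\in\mathbb Z^N$, with finite sums,
\begin{equation}\label{eq:div}
Q_\mu=Y_\mu+\sum_{l\ge1}(Y-Z)_{\mu+l(e_B-e_C)}=Z_\mu+\sum_{l\ge1}(Z-Y)_{\mu+l(e_C-e_B)} .
\end{equation}
If $h_\mu(B)>h_\mu(C)$, then $Q_\mu-Y_\mu$ is a linear combination of coefficients $Y_\nu,Z_\nu$ with $\Theta(\nu)>\Theta(\mu)$. If $h_\mu(C)>h_\mu(B)$, the same holds for $Q_\mu-Z_\mu$.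
\end{lemma}

\begin{proof}
Let $\tau=\zeta_C/\zeta_B$. The hypothesis reads $Q=Y-\tau Z+\tau Q$, and iterating gives $Q=\sum_{l=0}^{L-1}\tau^l(Y-\tau Z)+\tau^LQ$. The coefficient of $\zeta^\mu$ in $\tau^lY$ is $Y_{\mu+l(e_B-e_C)}$, and the coefficient of $\zeta^\mu$ in $\tau^LQ$ vanishes for large $L$. This proves the first formula in \eqref{eq:div}. The hypothesis is unchanged when $(B,Y)$ and $(C,Z)$ are exchanged, which gives the second. If $h_\mu(B)>h_\mu(C)$ then $\mu_B\ge\mu_C$, and for $l\ge1$
\[
\Theta\big(\mu+l(e_B-e_C)\big)-\Theta(\mu)=2l(\mu_B-\mu_C)+2l^2>0 ,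
\]
so the first formula gives the claim; the other case follows by the same exchange.
\end{proof}

Thus, up to terms with more spread-out exponents, $Q_\mu$ is the coefficient of the term attached to the \emph{higher} of the two blocks. We test this on Theorem~\ref{thm:C}, where there are no signs and no cut-off. The operator $P_{ij}$ is built from substitutions that identify two variables, so it is natural to look at $f$ with its variables grouped into blocks, all variables of a block being set equal. For $N=2$ and degree $D$, the functional $f\mapsto[\zeta_1^D]f(\zeta_1,\zeta_1)$ is the sum of the coefficients of $f$. It is an eigenvector of the transpose of $P_{12}$ with eigenvalue $D+1$, and the transpose sends each coefficient functional $f\mapsto[\zeta_1^{u}\zeta_2^{v}]f(\zeta_1,\zeta_2)$ to it. This recovers the spectrum of the all-ones matrix in Example~\ref{ex:first}.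

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The operator $P_{ij}$ is linear over the polynomials in the other variables, and
\begin{equation}\label{eq:Pmon}
P_{ij}(t_i^ut_j^v)=\frac{t_i^{u+v+1}-t_j^{u+v+1}}{t_i-t_j}=\sum_{u'+v'=u+v}t_i^{u'}t_j^{v'} .
\end{equation}
So in the monomial basis $P_{ij}$ is block diagonal with all-ones blocks, hence symmetric and positive semidefinite, and so is $\mathcal T=\sum_{i<j}P_{ij}$. It remains to prove integrality.

Let $E$ be the dual space of a homogeneous component. An operator and its transpose have the same eigenvalues, so we study $\mathcal T^*=\sum_{i<j}P_{ij}^*$ on $E$, where $(P_{ij}^*\omega)(f)=\omega(P_{ij}f)$. For a map $\varphi:\{1,\dots,N\}\to\{1,\dots,N\}$ put $f_\varphi=f(\zeta_{\varphi(1)},\dots,\zeta_{\varphi(N)})$ and $b_B=|\varphi^{-1}(B)|$. Define $\omega_{\varphi,\mu}\in E$ by $\omega_{\varphi,\mu}(f)=[\zeta^\mu]f_\varphi$, and let $\Phi_\varphi=\sum_\mu\omega_{\varphi,\mu}\zeta^\mu$, a polynomial with coefficients in $E$ such that $\Phi_\varphi(f)=f_\varphi$. Only finitely many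 $\omega_{\varphi,\mu}$ are nonzero, and they span $E$, since for $\varphi=\mathrm{id}$ they are the coefficient functionals.

\emph{Pairs in one block.} Let $\varphi(i)=\varphi(j)=B$. Then $(P_{ij}f)_\varphi=f_\varphi+\zeta_B\big((\partial_i+\partial_j)f\big)_\varphi$, because by \eqref{eq:Pmon} both sides send $t_i^ut_j^v$ to $(u+v+1)\zeta_B^{u+v}$. Each $i\in\varphi^{-1}(B)$ lies in $b_B-1$ pairs, and $\sum_{i\in\varphi^{-1}(B)}(\partial_if)_\varphi=\partial_{\zeta_B}f_\varphi$ by the chain rule. So the pairs in block $B$ contribute $\binom{b_B}2f_\varphi+(b_B-1)\zeta_B\partial_{\zeta_B}f_\varphi$ to $(\mathcal Tf)_\varphi$. This is also correct for $b_B=0$, when $f_\varphi$ does not involve $\zeta_B$. Altogether, these pairs contribute $\lambda\,\omega_{\varphi,\mu}$ to $\mathcal T^*\omega_{\varphi,\mu}$, with the integer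
\[
\lambda=\sum_B\Big((b_B-1)\mu_B+\binom{b_B}2\Big).
\]

\emph{Pairs in different blocks.} Let $\varphi(i)=B\ne C=\varphi(j)$, and let $\varphi[j\to B]$ be $\varphi$ with the value at $j$ changed to $B$. Substituting into the definition of $P_{ij}$ gives
\[
(\zeta_B-\zeta_C)\,P_{ij}^*\Phi_\varphi=\zeta_B\,\Phi_{\varphi[j\to B]}-\zeta_C\,\Phi_{\varphi[i\to C]} .
\]
By Lemma~\ref{lem:div}, $P_{ij}^*\omega_{\varphi,\mu}$ is a combination of functionals $\omega_{\varphi',\nu}$ with $\Theta(\nu)>\Theta(\mu)$, plus $\omega_{\varphi',\mu}$, where $\varphi'$ arises from $\varphi$ by moving one of $i,j$ from the lower of the blocks $B,C$ to the higher one. For this last term $\Theta$ is unchanged, but $\Xi(\varphi,\mu)=\sum_Bb_B\,h_\mu(B)$ increases.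

List the nonzero $\omega_{\varphi,\mu}$ by lexicographically decreasing $(\Theta(\mu),\Xi(\varphi,\mu))$, ties in any order. Lemma~\ref{lem:tri} with $W=0$ shows that all eigenvalues of $\mathcal T^*$ are integers.
\end{proof}

\section{How $T$ acts on products}\label{sec:brackets}

In the polynomial model the operator is a sum over pairs of variables from the start. For $T$ the analogous structure comes from the fact that it is a differential operator of order two: on a product it acts through single factors and through pairs of factors. Put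
\[
\{\alpha,\beta\}=T(\alpha\beta)-T(\alpha)\beta-\alpha\,T(\beta)\qquad(\alpha,\beta\in\Lambda).
\]
Since $T$ preserves parity, $\{\alpha,\beta\}$ has parity $|\alpha|+|\beta|$ for homogeneous $\alpha,\beta$.

\begin{lemma}\label{lem:leibniz}
For homogeneous $\alpha,\beta,\gamma,\alpha_1,\dots,\alpha_s\in\Lambda$,
\begin{gather}
\{\alpha,\beta\}=(-1)^{|\alpha|}\sum_{m=0}^kA_m\sum_{i+j=m}\big(\partial_{y_j}\alpha\cdot\partial_{x_i}\beta-\partial_{x_i}\alpha\cdot\partial_{y_j}\beta\big),\label{eq:br}\\
\{\alpha,\beta\gamma\}=\{\alpha,\beta\}\gamma+(-1)^{|\alpha||\beta|}\beta\{\alpha,\gamma\},\label{eq:der}\\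
T(\alpha_1\cdots\alpha_s)=\sum_i\alpha_1\cdots T(\alpha_i)\cdots\alpha_s+\sum_{i<j}\varsigma_{ij}\{\alpha_i,\alpha_j\}\prod_{p\ne i,j}\alpha_p ,\label{eq:prod}
\end{gather}
where $\varsigma_{ij}=\pm1$ is the sign produced by graded commutativity in $\alpha_1\cdots\alpha_s=\varsigma_{ij}\,\alpha_i\alpha_j\prod_{p\ne i,j}\alpha_p$. If $\alpha_i$ is even, the $(i,j)$ term of \eqref{eq:prod} is the product $\alpha_1\cdots\alpha_s$ with $\alpha_i$ deleted and $\alpha_j$ replaced in place by $\{\alpha_i,\alpha_j\}$.
\end{lemma}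

\begin{proof}
Write $\partial_x=\partial_{x_i}$, $\partial_y=\partial_{y_j}$. Two applications of the derivation rule give
\[
\partial_y\partial_x(\alpha\beta)=\partial_y\partial_x\alpha\cdot\beta+(-1)^{|\alpha|+1}\partial_x\alpha\cdot\partial_y\beta+(-1)^{|\alpha|}\partial_y\alpha\cdot\partial_x\beta+\alpha\,\partial_y\partial_x\beta .
\]
Multiply by the central element $A_m$ and sum to get \eqref{eq:br}. For \eqref{eq:der}, insert $\partial(\beta\gamma)=\partial\beta\cdot\gamma+(-1)^{|\beta|}\beta\,\partial\gamma$ into \eqref{eq:br}. The first parts give $\{\alpha,\beta\}\gamma$. In the second parts $\beta$ is moved past a first derivative of $\alpha$, of parity $|\alpha|+1$, and the total sign is $(-1)^{|\beta|}(-1)^{(|\alpha|+1)|\beta|}=(-1)^{|\alpha||\beta|}$.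

For \eqref{eq:prod} use induction on $s$, with $\pi=\alpha_2\cdots\alpha_s$ and $T(\alpha_1\pi)=T(\alpha_1)\pi+\alpha_1T(\pi)+\{\alpha_1,\pi\}$. In $\alpha_1T(\pi)$, moving $\{\alpha_i,\alpha_j\}$ past $\alpha_1$ costs the same sign as moving $\alpha_i\alpha_j$ past $\alpha_1$, so the terms with $i\ge2$ appear with sign $\varsigma_{ij}$. By \eqref{eq:der}, $\{\alpha_1,\pi\}=\sum_j(-1)^{|\alpha_1|\rho_j}\alpha_2\cdots\{\alpha_1,\alpha_j\}\cdots\alpha_s$ with $\rho_j=|\alpha_2|+\dots+|\alpha_{j-1}|$. Moving the bracket to the front costs $(-1)^{(|\alpha_1|+|\alpha_j|)\rho_j}$, and the total sign $(-1)^{|\alpha_j|\rho_j}$ is $\varsigma_{1j}$. Finally, if $\alpha_i$ is even, then $\varsigma_{ij}$ is the cost of moving $\alpha_j$ to the front; the bracket has the parity of $\alpha_j$, so moving it back cancels the sign.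
\end{proof}

Section~\ref{sec:12} suggests taking $x_q$, $y_q$ and $A_m$ with $m\le k$ as factors. We need their brackets, and the main point is that these are again polynomials in the same factors. Introduce the generating functions
\[
x(\zeta)=\sum_{i=0}^kx_i\zeta^i,\qquad y(\zeta)=\sum_{j=0}^ky_j\zeta^j,\qquad A(\zeta)=\sum_{m=0}^kA_m\zeta^m,\qquad H(\zeta)=\sum_{m=n}^{2k}A_m\zeta^m ,
\]
so that $x(\zeta)y(\zeta)=A(\zeta)+H(\zeta)$. The variables $\zeta,\eta,\dots$ are central, and $T$ and the bracket are extended coefficientwise; Lemma~\ref{lem:leibniz} remains valid. The letter $\psi$ stands for $x$ or $y$. Since $\psi(\zeta)^2=0$, the product $\Pi=x(\zeta)y(\zeta)$ satisfies $\Pi^2=0$ and $\Pi\psi(\zeta)=0$. Writing $A=\Pi-H$ we get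
\begin{equation}\label{eq:divis}
A\psi=-H\psi,\qquad A^2=-2\Pi H+H^2=2A\Pi+H^2 .
\end{equation}
Hence $A(\zeta)\psi(\zeta)$ and $A(\zeta)^2$ are divisible by $\zeta^n$, and $A^2\equiv2A\Pi$ modulo $\zeta^{2n}$. Let $g_w=[\zeta^w]A(\zeta)^2$; it vanishes unless $n\le w\le2k$.

\begin{lemma}\label{lem:coef}
Let $0\le m,m',p,q\le k$. Then $T(x_q)=T(y_q)=0$, $T(A_m)=(m+1)A_m$, $\{x_q,x_p\}=\{y_q,y_p\}=0$, and
\begin{gather}
\{x_q,y_p\}=A_{p+q}\ \text{ if }p+q\le k,\qquad \{x_q,y_p\}=0\ \text{ otherwise},\label{eq:xy}\\
\{A_m,\psi_q\}=-\sum_{l=q}^{\min(k,m+q)}A_l\,\psi_{m+q-l},\label{eq:Apsi}\\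
\{A_m,A_{m'}\}=-g_{m+m'} .\label{eq:AA}
\end{gather}
\end{lemma}

\begin{proof}
The values of $T$ on generators, the brackets of generators and \eqref{eq:xy} are read off from the definition and from \eqref{eq:br}. As $m\le k$, the element $A_m$ has $m+1$ terms, so $A_l^*A_m=(m+1)\delta_{lm}$ and $T(A_m)=(m+1)A_m$. For the same reason
\[
\partial_{y_j}A_m=-x_{m-j},\qquad\partial_{x_i}A_m=y_{m-i}\qquad(0\le i,j\le m),
\]
and both derivatives vanish for larger indices. By \eqref{eq:br}, $\{A_m,x_q\}=\sum_jA_{q+j}\,\partial_{y_j}A_m$ over $q+j\le k$, and $\{A_m,y_q\}=-\sum_iA_{q+i}\,\partial_{x_i}A_m$ over $q+i\le k$. With $l=q+j$, respectively $l=q+i$, both give \eqref{eq:Apsi}.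

For \eqref{eq:AA} let $w=m+m'$. By \eqref{eq:br}, with negative indices giving $0$,
\[
\{A_m,A_{m'}\}=-\sum_{l=0}^kA_l\sum_{i+j=l}\big(x_{m-j}y_{m'-i}+x_{m'-j}y_{m-i}\big)=-\sum_{l=0}^kA_l\sum_{\substack{0\le s\le m,\ 0\le t\le m'\\ s+t=w-l}}(x_sy_t+x_ty_s),
\]
where $(s,t)=(m-j,m'-i)$ in the first product and $(s,t)=(m-i,m'-j)$ in the second. Expanding $A_l$, the double sum on the right is $\sum x_iy_j(x_sy_t+x_ty_s)$ over $i,j\ge0$, $i+j\le k$, $0\le s\le m$, $0\le t\le m'$ and $i+j+s+t=w$. It appears to depend on $m$ and $m'$ separately. We show that the conditions $s\le m$, $t\le m'$ may be relaxed to $s,t\le k$.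

The added terms have $s>m$ or $t>m'$, and not both since $s+t\le w$. Fix $s>m$. Then $i+j+t=w-s<m'\le k$, so the conditions $i+j\le k$ and $t\le k$ hold automatically, and $(i,j,t)$ runs over all triples of nonnegative integers with sum $w-s$. Exchanging $j$ and $t$ changes the sign of $x_iy_jx_sy_t$, and exchanging $i$ and $t$ changes the sign of $x_iy_jx_ty_s$; so both sums vanish. For fixed $t>m'$ the triple $(i,j,s)$ is free with sum $w-t<m$, and the sums vanish by antisymmetry in $i,s$ and in $j,s$. After the relaxation the inner sum is $2A_{w-l}$, so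
\[
\{A_m,A_{m'}\}=-2\sum_{l=0}^kA_lA_{w-l}=-[\zeta^w]\,2A\Pi=-g_w ,
\]
by \eqref{eq:divis} and $w\le2k<2n$.
\end{proof}

In generating functions each bracket becomes a quotient with denominator $\zeta-\eta$.

\begin{proposition}\label{prop:gen}
We have $TA(\zeta)=\zeta A'(\zeta)+A(\zeta)$, and
\begin{align}
(\zeta-\eta)\,\{x(\zeta),y(\eta)\}&=\zeta A(\zeta)-\eta A(\eta),\label{eq:gxy}\\
(\zeta-\eta)\,\{A(\zeta),A(\eta)\}&=\eta^n\zeta^{-k}A(\zeta)^2-\zeta^n\eta^{-k}A(\eta)^2,\label{eq:gAA}\\
(\zeta-\eta)\,\{A(\zeta),\psi(\eta)\}&=\eta A(\eta)\psi(\zeta)-\zeta^n\eta^{-k}A(\eta)\psi(\eta).\label{eq:gApsi}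
\end{align}
When both arguments carry the same variable $\zeta$,
\begin{equation}\label{eq:diag}
\{x,y\}=(\zeta A)',\qquad \{A,A\}=2\zeta AA'-(2n-1)A^2,\qquad \{A,\psi\}=\zeta A\psi'-nA\psi .
\end{equation}
\end{proposition}

\begin{proof}
The formula for $TA(\zeta)$ restates $T(A_m)=(m+1)A_m$. For integers $W$ and $q_0\le q_1$, telescoping gives
\begin{equation}\label{eq:geom}
(\zeta-\eta)\sum_{q=q_0}^{q_1}\zeta^{W-q}\eta^q=\zeta^{W-q_0+1}\eta^{q_0}-\zeta^{W-q_1}\eta^{q_1+1}.
\end{equation}
By \eqref{eq:xy}, $\{x(\zeta),y(\eta)\}=\sum_{m\le k}A_m\sum_{q=0}^m\zeta^{m-q}\eta^q$, and \eqref{eq:geom} gives \eqref{eq:gxy}. By \eqref{eq:AA}, $\{A(\zeta),A(\eta)\}=-\sum_{w=n}^{2k}g_w\sum_{q=w-k}^k\zeta^{w-q}\eta^q$; by \eqref{eq:geom} the inner sum times $\zeta-\eta$ is $\zeta^n\eta^{w-k}-\zeta^{w-k}\eta^n$, which gives \eqref{eq:gAA}.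

For \eqref{eq:gApsi} collect the coefficient of $A_l\psi_p$ in \eqref{eq:Apsi}, for $0\le l,p\le k$. With $W=l+p$ and $m=W-q$, the conditions on $q$ are $0\le q\le l$ and $W-q\le k$. So this coefficient is $-\sum_{q=q_0}^l\zeta^{W-q}\eta^q$ with $q_0=\max(0,W-k)$, and multiplying by $\zeta-\eta$ yields $\zeta^p\eta^{l+1}-\zeta^{W-q_0+1}\eta^{q_0}$. The first terms add up to $\eta A(\eta)\psi(\zeta)$. The second term depends only on $W$, and it multiplies $\sum_{l+p=W}A_l\psi_p=[\zeta^W]A(\zeta)\psi(\zeta)$, which vanishes for $W\le k$ by \eqref{eq:divis}. For $W>k$ the second term is $-\zeta^n\eta^{W-k}$, and the sum over $W$ is $-\zeta^n\eta^{-k}A(\eta)\psi(\eta)$.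

The brackets are polynomials in $\zeta,\eta$. If $(\zeta-\eta)R(\zeta,\eta)=M(\zeta,\eta)$, then $R(\eta,\eta)$ is the value of $\partial_\zeta M$ at $\zeta=\eta$. Using $n-k=1$, this value is $(\eta A)'$ for \eqref{eq:gxy}, it is $\eta(A^2)'-kA^2-nA^2$ for \eqref{eq:gAA}, and it is $\eta A\psi'-nA\psi$ for \eqref{eq:gApsi}. Since $k+n=2n-1$, this is \eqref{eq:diag}.
\end{proof}

This is where the position of the cut-off is used. Because only $m\le k$ occurs, each $A_m$ is the full sum over $i+j=m$, $i,j\ge0$; this gives the derivatives of $A_m$, the free triples in the proof of \eqref{eq:AA}, and the divisibility by $\zeta^n$ in \eqref{eq:divis}.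

\section{Proof of Hanlon's conjecture}\label{sec:proofA}

\subsection*{Configurations}
The right-hand sides of \eqref{eq:gxy}--\eqref{eq:gApsi} are products of $A$, $x$, $y$ in which several factors may share a variable. We therefore take all such products as our family. Fix $a,b$ and let $N=a+b$. If $N=0$ then $T=0$ on $\Lambda^{0,0}$, so assume $N\ge1$. A \emph{configuration} $\kappa$ of \emph{level} $r$ consists of integers $j_B\ge0$ and $\varepsilon^x_B,\varepsilon^y_B\in\{0,1\}$ for $1\le B\le N$, with
\[
\sum_Bj_B=r,\qquad\sum_B\varepsilon^x_B=a-r,\qquad\sum_B\varepsilon^y_B=b-r .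
\]
Block $B$ is thought of as holding $j_B$ factors $A$, and at most one $x$ and one $y$ because $\psi(\zeta_B)^2=0$; blocks may be empty. Put $\varepsilon_B=\varepsilon^x_B+\varepsilon^y_B$, let $c_B=j_B+\varepsilon_B$ be the number of factors in block $B$, and let
\[
X_\kappa=\prod_BA(\zeta_B)^{j_B}\cdot\prod_{B:\,\varepsilon^x_B=1}x(\zeta_B)\cdot\prod_{B:\,\varepsilon^y_B=1}y(\zeta_B)\ \in\ \Lambda^{a,b}[\zeta_1,\dots,\zeta_N],
\]
with blocks in increasing order in each product. Let $W_r\subseteq\Lambda^{a,b}$ be the span of all coefficients of all $X_\kappa$ of level at least $r$. Then $W_r=0$ for $r>\min(a,b)$. Also $W_0=\Lambda^{a,b}$, because every monomial is a coefficient of $x(\zeta_1)\cdots x(\zeta_a)\,y(\zeta_{a+1})\cdots y(\zeta_N)$; this is the reason for taking $a+b$ blocks.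

Two operations preserve the level. If $j_B\ge1$ and $C\ne B$, let $X_{B\to C}$ be obtained from $X_\kappa$ by replacing one factor $A(\zeta_B)$ by $A(\zeta_C)$; it is $X_{\kappa'}$ for a configuration $\kappa'$. If moreover $\varepsilon^\psi_C=1$, let $X^\psi_{B\leftrightarrow C}$ be obtained from $X_{B\to C}$ by replacing $\psi(\zeta_C)$ by $\psi(\zeta_B)$ in place. It is $0$ if block $B$ already contains $\psi$, and otherwise it is $\pm X_{\kappa'}$, where in $\kappa'$ an $A$ of block $B$ and the $\psi$ of block $C$ have changed places.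

\subsection*{Normalization}
Formulas \eqref{eq:gAA} and \eqref{eq:gApsi} are not yet of the form required by Lemma~\ref{lem:div}: the monomials $\zeta^n\eta^{-k}$ shift exponents by large amounts. But $\zeta^n\eta^{-k}=\eta\cdot(\zeta/\eta)^n$, and this monomial appears exactly when a factor leaves the variable $\zeta$ for the variable $\eta$. So the shift disappears if every factor in block $B$ is divided by $\zeta_B^n$. Put
\[
\hat X_\kappa=\prod_B\zeta_B^{-nc_B}\cdot X_\kappa,\qquad u_\kappa(\mu)=[\zeta^\mu]\hat X_\kappa\in\Lambda^{a,b}\quad(\mu\in\mathbb Z^N),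
\]
and define $\hat X_{B\to C}$ and $\hat X^\psi_{B\leftrightarrow C}$ likewise, each with the numbers $c$ of its own configuration (and $\hat X^\psi_{B\leftrightarrow C}=0$ if $X^\psi_{B\leftrightarrow C}=0$).

\begin{proposition}\label{prop:action}
Let $\kappa$ have level $r$. Modulo Laurent polynomials with coefficients in $W_{r+1}$,
\[
T\hat X_\kappa\equiv\sum_B\Big(j_B\zeta_B\partial_{\zeta_B}+nj_B+\binom{j_B+1}2\Big)\hat X_\kappa+\sum_{B<C}j_Bj_C\,Q_{BC}+\sum_{B\ne C}\ \sum_{\psi:\,\varepsilon^\psi_C=1}j_B\,Q^\psi_{BC},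
\]
where terms with coefficient $0$ are omitted, and $Q_{BC}$, $Q^\psi_{BC}$ are Laurent polynomials with
\begin{align}
(\zeta_B-\zeta_C)\,Q_{BC}&=\zeta_B\hat X_{C\to B}-\zeta_C\hat X_{B\to C},\label{eq:Q1}\\
(\zeta_B-\zeta_C)\,Q^\psi_{BC}&=\zeta_B\cdot0-\zeta_C\big(\hat X_{B\to C}-\hat X^\psi_{B\leftrightarrow C}\big).\label{eq:Q2}
\end{align}
\end{proposition}

\begin{proof}
Apply \eqref{eq:prod} to $X_\kappa$ as a product of its factors $A(\zeta_B)$, $x(\zeta_B)$, $y(\zeta_B)$. The factors $A$ are even and come first, so every pair containing an $A$ is handled by replacement in place. Pairs $x,x$ and $y,y$ contribute nothing, and $T$ kills $x(\zeta)$ and $y(\zeta)$. The remaining terms are of four kinds.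

\emph{Terms inside a block $B$ that involve an $A$.} Write $j=j_B$, $\zeta=\zeta_B$, $A=A(\zeta_B)$, and let $\Psi$ stand for the factors $x(\zeta_B)$, $y(\zeta_B)$ that are present, each at its place in $X_\kappa$. There are $j$ single factors $A$, $\binom j2$ pairs $A,A$ and $j\varepsilon_B$ pairs $A,\psi$. By Proposition~\ref{prop:gen} they replace $A^j\Psi$ by
\[
jA^{j-1}(\zeta A'+A)\Psi+\binom j2A^{j-2}\big(2\zeta AA'-(2n-1)A^2\big)\Psi+j\big(\zeta A^j\Psi'-n\varepsilon_BA^j\Psi\big).
\]
The coefficient of $\zeta A^{j-1}A'\Psi$ is $j+j(j-1)=j^2$, which is exactly what is needed to form a derivative: the expression equals $j\zeta(A^j\Psi)'+d_BA^j\Psi$ with $d_B=j-(2n-1)\binom j2-nj\varepsilon_B$. So these terms contribute $(j_B\zeta_B\partial_{\zeta_B}+d_B)X_\kappa$. Multiplying by $\prod_C\zeta_C^{-nc_C}$ turns this into $(j_B\zeta_B\partial_{\zeta_B}+nj_Bc_B+d_B)\hat X_\kappa$, and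
\[
nj(j+\varepsilon_B)+d_B=nj^2-nj(j-1)+\binom j2+j=nj+\binom{j+1}2 .
\]

\emph{Pairs $x,y$.} If both lie in block $B$, removing them leaves only $A^j$ in that block. By \eqref{eq:diag} the block becomes $A^j(\zeta A)'=\big(1+\frac1{j+1}\zeta\partial_\zeta\big)A^{j+1}$, so the term is $\pm\big(1+\frac1{j+1}\zeta_B\partial_{\zeta_B}\big)X_{\kappa'}$ with $\kappa'$ of level $r+1$. If $x$ lies in $B$ and $y$ in $C\ne B$, then by \eqref{eq:gxy} the term is $\pm Q$ with $(\zeta_B-\zeta_C)Q=\zeta_BX_{\kappa'}-\zeta_CX_{\kappa''}$; here $\kappa'$ and $\kappa''$ have level $r+1$, the $x$ and the $y$ being removed and an $A$ added to $B$, respectively $C$. By \eqref{eq:div} the coefficients of $Q$ lie in $W_{r+1}$. So all these terms are $\equiv0$.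

\emph{Pairs $A,A$ in blocks $B<C$.} There are $j_Bj_C$ of them. By \eqref{eq:gAA} each contributes a polynomial $R$ with $(\zeta_B-\zeta_C)R=\zeta_C^n\zeta_B^{-k}X_{C\to B}-\zeta_B^n\zeta_C^{-k}X_{B\to C}$. Let $\zeta^{-nc}=\prod_{B'}\zeta_{B'}^{-nc_{B'}}$ with the numbers $c$ of $\kappa$. Under $B\to C$ the number $c_B$ drops and $c_C$ grows by $1$, so $\hat X_{B\to C}=\zeta^{-nc}\zeta_B^n\zeta_C^{-n}X_{B\to C}$. Since $n-k=1$,
\begin{equation}\label{eq:norm}
\zeta^{-nc}\cdot\zeta_B^n\zeta_C^{-k}X_{B\to C}=\zeta_C\hat X_{B\to C},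
\end{equation}
and the same holds with $B,C$ exchanged. Hence $Q_{BC}=\zeta^{-nc}R$ satisfies \eqref{eq:Q1}.

\emph{Pairs $A,\psi$ with $A$ in $B$ and $\psi$ in $C\ne B$.} For each such $\psi$ there are $j_B$ pairs. By \eqref{eq:gApsi} each contributes a polynomial $R$ with $(\zeta_B-\zeta_C)R=\zeta_CX^\psi_{B\leftrightarrow C}-\zeta_B^n\zeta_C^{-k}X_{B\to C}$. The exchange of $A$ and $\psi$ does not change the numbers $c$, so $\zeta^{-nc}X^\psi_{B\leftrightarrow C}=\hat X^\psi_{B\leftrightarrow C}$. With \eqref{eq:norm}, $Q^\psi_{BC}=\zeta^{-nc}R$ satisfies \eqref{eq:Q2}.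
\end{proof}

The coefficient of $\zeta^\mu$ in the first sum of Proposition~\ref{prop:action} is $\lambda_\kappa(\mu)u_\kappa(\mu)$, with the integer
\begin{equation}\label{eq:lambda}
\lambda_\kappa(\mu)=\sum_B\Big(j_B(\mu_B+n)+\binom{j_B+1}2\Big).
\end{equation}

\begin{example}\label{ex:match}
Take $(a,b)=(1,2)$, level $1$, and omit the empty third block. For $A$ in block $1$ and $y$ in block $2$, the coefficient of $\hat X_\kappa$ at $\mu=(w-q-n,\,q-n)$ is $F_q$, and \eqref{eq:lambda} gives $w-q+1$. For $A$ and $y$ both in block $2$, the coefficient at $(0,\,w-2n)$ is $S$, and \eqref{eq:lambda} gives $w-k$. The two expansions \eqref{eq:div} of $Q^y_{12}$ are \eqref{eq:TF2} and \eqref{eq:TF1}. For fixed $w$, $\Theta(w-q-n,q-n)$ increases with $|w-2q|$. Both entries are negative, so $\Theta(0,w-2n)$ is larger still: the normalization is what places the merged vector $S$ first.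
\end{example}

\subsection*{Triangularity}
In \eqref{eq:Q1} and \eqref{eq:Q2}, the expression multiplied by $\zeta_B$ is $0$ or has an $A$ moved from $C$ to $B$, and every term multiplied by $\zeta_C$ is $0$ or has an $A$ moved from $B$ to $C$. So the secondary statistic should record the heights of the factors $A$ only. Put $\Xi(\kappa,\mu)=\sum_Bj_B\,h_\mu(B)$.

\begin{lemma}\label{lem:claim}
Let $\kappa$ have level $r$ and $\mu\in\mathbb Z^N$. Then $Tu_\kappa(\mu)-\lambda_\kappa(\mu)u_\kappa(\mu)$ lies in the sum of $W_{r+1}$ and the span of the vectors $u_{\kappa'}(\nu)$ with $\kappa'$ of level $r$ and $(\Theta(\nu),\Xi(\kappa',\nu))>(\Theta(\mu),\Xi(\kappa,\mu))$ lexicographically.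
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:action} it suffices to treat the coefficients of $\zeta^\mu$ in $Q_{BC}$ and $Q^\psi_{BC}$. Apply Lemma~\ref{lem:div} with $(Y,Z)=(\hat X_{C\to B},\hat X_{B\to C})$, respectively $(Y,Z)=(0,\hat X_{B\to C}-\hat X^\psi_{B\leftrightarrow C})$. Every coefficient $Y_\nu,Z_\nu$ is a combination of vectors $u_{\kappa'}(\nu)$ with $\kappa'$ of level $r$. The terms with $\Theta(\nu)>\Theta(\mu)$ are of the required kind. What remains is $Y_\mu$ if $h_\mu(B)>h_\mu(C)$, and $Z_\mu$ if $h_\mu(C)>h_\mu(B)$. In the first case $Y_\mu$ is $0$ or $u_{\kappa'}(\mu)$ with $j'_B=j_B+1$, $j'_C=j_C-1$, so that $\Xi(\kappa',\mu)-\Xi(\kappa,\mu)=h_\mu(B)-h_\mu(C)>0$. In the second case $Z_\mu$ is a combination of vectors $u_{\kappa'}(\mu)$ with $j'_B=j_B-1$, $j'_C=j_C+1$, and $\Xi$ increases by $h_\mu(C)-h_\mu(B)>0$.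
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We show by descending induction on $r$ that $W_r$ is $T$-invariant and that all eigenvalues of $T$ on $W_r$ are integers. For $r>\min(a,b)$ the space is zero. Suppose the claim holds for $r+1$. There are finitely many pairs $(\kappa,\mu)$ with $\kappa$ of level $r$ and $u_\kappa(\mu)\ne0$. List these vectors by lexicographically decreasing $(\Theta,\Xi)$, ties in any order. Together with $W_{r+1}$ they span $W_r$, and by Lemma~\ref{lem:claim} they satisfy the hypothesis of Lemma~\ref{lem:tri} with $W=W_{r+1}$. So $W_r$ is invariant, and each eigenvalue of $T$ on $W_r/W_{r+1}$ is one of the integers \eqref{eq:lambda}. For $r=0$ we conclude that all eigenvalues of $T$ on $\Lambda^{a,b}$, and hence on its invariant subspace $\Lambda^{a,b}_w$, are integers. By Proposition~\ref{prop:matrix} the latter are the eigenvalues of $T_k(a,b,w)$, and they are nonnegative.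
\end{proof}

\section{Moving the cut-off}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) Let $0\le\ell\le k$. An edge with $u+v\le\ell$ has $u,v\le\ell$, and the new positions $u',v'\ge0$ satisfy $u'+v'=u+v$, so $u',v'\le\ell$. Hence the elements of $U$ and $V$ larger than $\ell$ are the same at both ends of every edge, and they never lie between $u$ and $u'$ or between $v$ and $v'$, so they do not affect signs. Group the vertices according to the pair $(U\setminus[0,\ell],V\setminus[0,\ell])$. In each group, $(U,V)\mapsto(U\cap[0,\ell],V\cap[0,\ell])$ is a bijection onto a set $\Omega_\ell(a',b',w')$ that preserves edges and signs. Thus $T_{k,\ell}(a,b,w)$ is a direct sum of matrices $T_\ell(a',b',w')$, and Theorem~\ref{thm:A} applies.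

(ii) Let $k<\ell<2k$ and $d=2k-\ell$, so $1\le d\le k-1$. By Proposition~\ref{prop:matrix} we must study $T^{(\ell)}$ on $\Lambda^{1,2}_{k+\ell-1}$. A reflection reduces this to small weights. The algebra automorphism $x_i\mapsto x_{k-i}$, $y_j\mapsto y_{k-j}$ permutes the monomials up to sign, so it is an isometry, and it sends $A_m$ to $A_{2k-m}$. It therefore conjugates $T^{(\ell)}$ to $T'=\sum_{m\ge d}A_mA_m^*$, and it maps $\Lambda^{1,2}_{k+\ell-1}$ onto $\Lambda^{1,2}_w$ with $w=3k-(k+\ell-1)=d+1\le k$. On this space $A_m^*=0$ for $m>w$, so only $m=d+1$ and $m=d$ remain. In the notation of Section~\ref{sec:12},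
\[
T'\alpha=\langle\alpha,F_0\rangle F_0+\langle\alpha,F_1\rangle F_1,\qquad F_0=A_{d+1}y_0,\quad F_1=A_dy_1 .
\]
Let $F:\mathbb C^2\to\Lambda^{1,2}_w$ send the unit vectors to $F_0$ and $F_1$. Then $T'=FF^*$, and $FF^*$ has the same nonzero eigenvalues as the Gram matrix $F^*F$. By \eqref{eq:gram} with $w=d+1\ge2$,
\[
F^*F=\begin{pmatrix}d+1&-1\\-1&d\end{pmatrix}.
\]
Its trace is $2d+1$ and its determinant is $d^2+d-1>0$. The discriminant of the characteristic polynomial is $(2d+1)^2-4(d^2+d-1)=5$, so the eigenvalues are $\frac{2d+1\pm\sqrt5}2$.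
\end{proof}

The comparison with Section~\ref{sec:12} shows what is lost. There the sum of all vectors $F_q$ occurring in the operator was an eigenvector, and this supplied the second form \eqref{eq:TF2}. For $T'$ the vectors that occur are $F_0$ and $F_1$, which are linearly independent because their Gram determinant is positive, and $T'(F_0+F_1)=dF_0+(d-1)F_1$ is not a multiple of $F_0+F_1$.

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Matrices With Integer Eigenvalues},
\texttt{https://u.cs.biu.ac.il/\textasciitilde radin/slides/matrices\_integer\_ev\_Berman\_111117.pdf}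

\end{thebibliography}
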